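# The Lambek calculus with positive iteration is not complete for languages

## A plausible yes: positive iteration in the calculus and in languages

The question, taken from "Iteration in Residuated Structures", is whether a certain calculus with an infinitary rule derives exactly the inclusions that hold between formal languages. The answer one would first guess is yes. The rules for iteration say that $A^+$ is the union of the powers of $A$, this is what $A^+$ means for languages, and completeness is a theorem both without iteration and for a fragment with iteration. We fix the definitions, test the guess, try to prove it, and see where the proof stops. The guess turns out to be wrong.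

Formulas are built from variables $p,q,\dots$ with the binary connectives $\backslash$, $/$, $\cdot$ and the unary connective ${}^+$ (positive iteration). A sequent has the form $\Theta\to C$ with $\Theta$ a nonempty finite sequence of formulas. Below, $\Pi,\Pi_i$ are nonempty sequences and $\Gamma,\Delta$ are possibly empty ones.

**Definition (the calculi).** The Lambek calculus $\mathbf L$ has the axioms $A\to A$, the rules
$$\frac{A,\Pi\to B}{\Pi\to A\backslash B}\qquad \frac{\Pi\to A\quad \Gamma,B,\Delta\to C}{\Gamma,\Pi,A\backslash B,\Delta\to C}\qquad \frac{\Pi,A\to B}{\Pi\to B/A}\qquad \frac{\Pi\to A\quad \Gamma,B,\Delta\to C}{\Gamma,B/A,\Pi,\Delta\to C}$$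
$$\frac{\Gamma,A,B,\Delta\to C}{\Gamma,A\cdot B,\Delta\to C}\qquad \frac{\Pi_1\to A\quad \Pi_2\to B}{\Pi_1,\Pi_2\to A\cdot B}$$
and cut: from $\Pi\to A$ and $\Gamma,A,\Delta\to C$ infer $\Gamma,\Pi,\Delta\to C$. The calculus $\mathbf L_\omega^+$ adds
$$\frac{\Pi_1\to A\quad\cdots\quad\Pi_n\to A}{\Pi_1,\ldots,\Pi_n\to A^+}\ (n\ge 1)\qquad \frac{\bigl(\Gamma, \underbrace{A,\ldots,A}_{n}, \Delta\to C\bigr)_{n\ge 1}}{\Gamma,A^+,\Delta\to C}\ (\omega\text{-rule}).$$
The $\omega$-rule has one premise for each $n\ge1$; derivations are well-founded, possibly infinite trees.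

**Definition (language models).** Let $\Sigma$ be an alphabet and $\Sigma^+$ the set of nonempty words over it. A language model $w$ assigns to each variable a set $w(p)\subseteq\Sigma^+$, and
$$w(A\backslash B)=\{u\in\Sigma^+\mid (\forall v\in w(A))\ vu\in w(B)\},\qquad w(B/A)=\{u\in\Sigma^+\mid(\forall v\in w(A))\ uv\in w(B)\},$$
$$w(A\cdot B)=\{uv\mid u\in w(A),\,v\in w(B)\},\qquad w(A^+)=\{u_1\ldots u_n\mid u_i\in w(A),\ n\ge1\}.$$
"For all $w$" means: for every alphabet and every language model over it. A sequent $A_1,\dots,A_n\to C$ is true in $w$ if $w(A_1)\cdots w(A_n)\subseteq w(C)$.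

For example, if $w(p)=\{a\}$ and $w(q)=\{aab\}$, then $w(p\backslash q)=\{ab\}$, $w(q/p)=\varnothing$, $w(p^+)=\{a,aa,aaa,\dots\}$. If $w(A)=\varnothing$, then $w(A\backslash B)=\Sigma^+$.

The question is whether, for all formulas $A,B$, $\mathbf L^+_\omega\vdash A\to B$ if and only if $w(A)\subseteq w(B)$ for all $w$. One direction is routine.

**Lemma 1 (soundness for languages).** Every sequent derivable in $\mathbf L^+_\omega$ is true in every language model.

*Proof.* Induct on the well-founded derivation, writing $w(\Gamma)$ for the product of the values of the formulas in $\Gamma$ (with $w(\Gamma)=\{\varepsilon\}$ if $\Gamma$ is empty). Axioms are clear, and cut is monotonicity of concatenation. The right rules for $\backslash,/$ restate the definition of these connectives; since $\Pi$ is nonempty, $w(\Pi)\subseteq\Sigma^+$. The left rules hold because $w(A)\,w(A\backslash B)\subseteq w(B)$ and $w(B/A)\,w(A)\subseteq w(B)$. The rules for $\cdot$ and the right rule for ${}^+$ restate definitions. For the $\omega$-rule: if $w(\Gamma)w(A)^nw(\Delta)\subseteq w(C)$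 for every $n\ge1$, then $w(\Gamma)\bigl(\bigcup_n w(A)^n\bigr)w(\Delta)\subseteq w(C)$. $\square$

Now we test the guess by hand.

* $p^+\cdot p^+\to p^+$ is true in all languages. It is derivable: the right rule gives $p,\dots,p\to p^+$ with $m+n$ copies of $p$; two uses of the $\omega$-rule give $p^+,p^+\to p^+$, and the left rule for $\cdot$ finishes.
* $(p/p)^+\to p/p$ is true in all languages. It is derivable: from $p\to p$ the left rule for $/$, used $n$ times, gives $p/p,\dots,p/p,p\to p$. Then come the right rule for $/$ and the $\omega$-rule.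
* $p^+\to p$ is false for $w(p)=\{a\}$, since $aa\notin\{a\}$. So it is not derivable, by Lemma 1.
* The calculus can split $A^+$ into "one factor" and "at least two factors" when $A^+$ stands in an antecedent: if $\Gamma,A,\Delta\to C$ and $\Gamma,A,A^+,\Delta\to C$ are derivable, so is $\Gamma,A^+,\Delta\to C$. The premise $n=1$ of the $\omega$-rule is the first sequent. For $n\ge2$, cut the second sequent with $A,\dots,A\to A^+$ ($n-1$ copies).

Two theorems point the same way. For formulas $A,B$ built with $\backslash,/,\cdot$, Pentus (1995) proved that $\mathbf L\vdash A\to B$ if and only if $w(A)\subseteq w(B)$ for all $w$. Ryzhkova (2013) proved completeness, in the same sense, for the fragment of $\mathbf L^+_\omega$ without $\cdot$ in which ${}^+$ appears only in the forms $A^+\backslash B$ or $B/A^+$.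

## The canonical model, and the letter $p^+$ that does not split

A sensible person would try the canonical model: take formulas as letters and let $w(C)$ be the set of words $\Gamma$ with $\mathbf L_\omega^+\vdash\Gamma\to C$. In the fragment just described this works.

**Lemma 2.** Let $E,F$ be formulas without $\cdot$ in which ${}^+$ occurs only in the forms $A^+\backslash B$, $B/A^+$. If $w(E)\subseteq w(F)$ for all $w$, then $\mathbf L_\omega^+\vdash E\to F$.

*Proof.* Let $\Sigma$ be the finite set of subformulas of $E,F$ that are not themselves of the form $A^+$. Put $w(p)=\{\Gamma\in\Sigma^+:\ \vdash\Gamma\to p\}$. We show, by induction on $C\in\Sigma$,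
$$w(C)=\{\Gamma\in\Sigma^+:\ \vdash\Gamma\to C\}. \tag{1}$$

Let $C=A\backslash B$ with $A\in\Sigma$. If $\vdash\Gamma\to A\backslash B$ and $\Pi\in w(A)$, then $\vdash\Pi\to A$; the left rule gives $\Pi,A\backslash B\to B$, and cut gives $\Pi,\Gamma\to B$. So $\Pi\Gamma\in w(B)$. Conversely, let $\Gamma\in w(A\backslash B)$. The one-letter word $A$ is in $w(A)$ because $A\to A$ is an axiom. So $\vdash A,\Gamma\to B$ and $\vdash\Gamma\to A\backslash B$.

Let $C=A^+\backslash B$. If $\vdash\Gamma\to A^+\backslash B$ and $\Pi_1\cdots\Pi_n\in w(A^+)$ with $\vdash\Pi_i\to A$, then $\vdash\Pi_1,\dots,\Pi_n\to A^+$, and as before $\vdash\Pi_1,\dots,\Pi_n,\Gamma\to B$. Conversely, let $\Gamma\in w(A^+\backslash B)$. The word consisting of $n$ letters $A$ is in $w(A^+)$, so $\vdash A,\dots,A,\Gamma\to B$ for every $n\ge1$. The $\omega$-rule gives $\vdash A^+,\Gamma\to B$, and so $\vdash\Gamma\to A^+\backslash B$. The cases of $/$ are symmetric.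

Finally, $E\in w(E)\subseteq w(F)$, so $\vdash E\to F$ by (1). $\square$

The argument stops as soon as $A^+$ has to satisfy (1) itself. The one-letter word $p^+$ satisfies $\vdash p^+\to p^+$, so (1) would put it into $w(p^+)$. But a one-letter word is a product of nonempty words of $w(p)$ only if it lies in $w(p)$, that is, only if $\vdash p^+\to p$, and we saw that this fails. (The same happens to the letter $p\cdot q$; for $\mathbf L$ itself, Pentus's theorem says that completeness holds all the same.)

So a word of a language $w(A^+)$ has already decided how many factors from $w(A)$ it has. To the calculus, something that implies $A^+$ has decided nothing. We now try to turn this discrepancy into a counterexample.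

## Splitting a union under an intersection

A word $c$ with $c\in w(A^+)$ and $c\in w(Q)$ lies in some $w(A)^n$, and still in $w(Q)$:
$$w(A^+)\cap w(Q)=\bigl(w(A)\cap w(Q)\bigr)\cup\bigl(w(A)w(A^+)\cap w(Q)\bigr).$$
This is an instance of the distributive law. The $\omega$-rule splits $A^+$ when $A^+$ itself stands in the antecedent; it gives no split for a formula that merely implies both $A^+$ and $Q$. So we look for a true sequent of the following shape: the left side lies below both $P=A^+$ and $Q$, and the right side is an iteration $U^+$ such that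
$$A\cap Q\subseteq U\quad\text{but not } A\subseteq U,\qquad\text{and}\quad A^n\subseteq U^+\ \text{for } n\ge2. \tag{2}$$

There is no connective for intersection. What we need, though, is only some formula below both $P$ and $Q$, and it can be written with residuals as soon as $P$ and $Q$ have a common upper bound $R$.

**Lemma 3.** If $P\subseteq R$ and $Q\subseteq R$, then $(P/R)\,P\,(P\backslash Q)\subseteq P\cap Q$.

*Proof.* We use $P(P\backslash Q)\subseteq Q$, $(P/R)R\subseteq P$ and monotonicity of the product. First, $(P/R)P(P\backslash Q)\subseteq(P/R)Q\subseteq(P/R)R\subseteq P$. Second, $(P/R)P(P\backslash Q)\subseteq(P/R)R(P\backslash Q)\subseteq P(P\backslash Q)\subseteq Q$. $\square$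

This proof uses only associativity, monotonicity and residuation, so it will apply again later outside languages.

For (2), let $U$ be defined by a list of conditions indexed by $m\ge1$, and let $Q$ be the first condition alone. If $A$ satisfies all conditions with $m\ge2$ automatically but not the one with $m=1$, then $A\cap Q\subseteq U$, while $A\subseteq U$ is not forced. The conditions can be counted in exponents of one variable.

## An exponent arithmetic in which 9 is missing and 18, 27 are not

Let
$$H=\{1+4i+6k: i,k\ge1\},\qquad J=\{j\ge0:\ j+4m\in H\text{ for all }m\ge1\}.$$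
All elements of $H$ are odd and at least $11$. By hand: $H=\{11,15,17,19,21,\dots\}$, all odd numbers from $11$ on except $13$. Indeed $h\in H$ means $(h-1)/2=2i+3k$ with $i,k\ge1$; these sums are the numbers $5+2i'+3k'$ with $i',k'\ge0$, which are $5$ and every integer $\ge7$, but not $6$.

**Lemma 4.**

* (a) For all $m\ge1$: $7+4m,\ 11+4m,\ 27+4m\in H$.
* (b) For all $m\ge2$: $9+4m\in H$.
* (c) $13\notin H$.
* (d) Every element of $J$ is at least $7$, and $9$ is not a sum of one or more elements of $J$.

*Proof.* (a) $7+4m=1+4m+6$, $11+4m=1+4(m+1)+6$, $27+4m=1+4(m+5)+6$. (b) $9+4m=1+4(m-1)+12$, and $m-1\ge1$. (c) We would need $4i+6k=12$ with $i,k\ge1$: $k=1$ gives $4i=6$, and $k\ge2$ gives $i\le0$. (d) If $j\in J$ then $j+4\in H$, so $j+4\ge11$ and $j\ge7$. By (c), $9\notin J$, and two or more summands give at least $14$. $\square$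

So $9$ fails the condition "$j+4m\in H$" only at $m=1$, while $18=7+11$ and $27$ are sums of elements of $J$. This is (2), with $p^9$ in the role of $A$.

## The sequent $A_0\to B_0$ and its truth in languages

For a formula $p$, write $p^n$ for the $n$-fold product. Bracketing of products does not affect values in any of the models below; fix brackets to the left. Let $p,q$ be variables and
$$X=p\cdot(p^4)^+\cdot(p^6)^+\cdot q,\qquad U=X/\bigl((p^4)^+\cdot q\bigr),\qquad Q=X/(p^4\cdot q),$$
$$P=(p^9)^+,\qquad R=(p^+\cdot q)/(p^4\cdot q),\qquad A_0=(P/R)\cdot P\cdot(P\backslash Q),\qquad B_0=U^+.$$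

**Theorem 1.** $w(A_0)\subseteq w(B_0)$ for every language model $w$, but $\mathbf L^+_\omega\nvdash A_0\to B_0$. Hence $\mathbf L_\omega^+$ is not complete with respect to language models.

Before the proof, here are two models by hand, both over $\{a,b\}$ with $w(q)=\{b\}$.

Let $w(p)=\{a\}$. Then $X=\{a^hb:h\in H\}$, $U=\{a^j:j\in J\}$, $P=\{a^{9n}:n\ge1\}$, $R=\{a^i:i\ge1\}$. No word $u$ satisfies $ua^i\in P$ for all $i\ge1$, so $P/R=\varnothing$ and $A_0=\varnothing$.

Let $w(p)=\{a^i:i\ge1\}$. Then $X=\{a^kb:k\ge11\}$, both $U$ and $Q$ are $\{a^k:k\ge7\}$, $P=\{a^k:k\ge9\}$, $R=\{a^k:k\ge1\}$, $P/R=\{a^k:k\ge8\}$, $P\backslash Q=\{a^k:k\ge1\}$. So $A_0=\{a^k:k\ge18\}\subseteq\{a^k:k\ge7\}=U^+$.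

*Proof of the first half of Theorem 1.* Let $w$ be a language model, $A=w(p)$, $B=w(q)$, and write a formula for its value. Then $X=\bigcup_{h\in H}A^hB$.

**Step 1: $P\subseteq R$ and $Q\subseteq R$.** This makes Lemma 3 applicable. For every $n$ we have $A^{9n}A^4B\subseteq A^+B$, so $P\subseteq R$. If $c\in Q$, then $cA^4B\subseteq X\subseteq A^+B$, so $c\in R$.

**Step 2: $A_0\subseteq P\cap Q$.** This is Lemma 3.

**Step 3: $P\cap Q\subseteq U^+$.** Here we use that a word of $P$ has decided on an $n$. Let $c\in P\cap Q$, so $c\in A^{9n}$ for some $n\ge1$.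

If $n=1$, we check all the conditions that define $U$. For $m\ge2$, $cA^{4m}B\subseteq A^{9+4m}B\subseteq X$ by Lemma 4(b). For $m=1$, $cA^4B\subseteq X$ because $c\in Q$. So $c\in U$.

If $n\ge2$, note that $A^7A^{4m}B$, $A^{11}A^{4m}B$ and $A^{27}A^{4m}B$ are contained in $X$ for all $m\ge1$ by Lemma 4(a), so $A^7,A^{11},A^{27}\subseteq U$. If $n=2i$, then $9n=18i$ and $A^{9n}=(A^7A^{11})^i\subseteq U^+$. If $n=2i+1$ with $i\ge1$, then $9n=27+18(i-1)$ and $A^{9n}=A^{27}(A^7A^{11})^{i-1}\subseteq U^+$. In both cases $c\in U^+$.

Hence $A_0\subseteq U^+=B_0$ in every language model. $\square$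

It remains to refute derivability. By the first half, no language model can do this. We need models of the calculus in which a union is replaced by something larger, so that Step 3 fails.

## Closure models

Let $\Sigma^*$ be the set of all words over $\Sigma$, including the empty word $\varepsilon$, and let $\mathcal F$ be a family of subsets of $\Sigma^*$.

**Definition (closed sets).** A basic set is a set $\{z\in\Sigma^*:xzy\in F\}$ with $F\in\mathcal F$ and $x,y\in\Sigma^*$. A set is closed if it is an intersection of basic sets, $\Sigma^*$ being the empty intersection. For $Z\subseteq\Sigma^*$, let $j(Z)$ be the least closed set containing $Z$.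

Since $j(Z)$ is the intersection of all basic sets that contain $Z$,
$$z\in j(Z)\iff\text{for all }F\in\mathcal F,\ x,y\in\Sigma^*:\ (xZy\subseteq F\Rightarrow xzy\in F). \tag{3}$$
Each $F\in\mathcal F$ is closed (take $x=y=\varepsilon$).

A small example: let $\Sigma=\{a,b,c\}$ and $\mathcal F=\{\{a\},\{b\},\{c\},\{a,b,c\}\}$. The basic sets are the four members of $\mathcal F$ ($x=y=\varepsilon$), the set $\{\varepsilon\}$ ($xy$ a letter of $F$), and $\varnothing$. So the closed sets are $\varnothing,\{\varepsilon\},\{a\},\{b\},\{c\},\{a,b,c\},\Sigma^*$. Here $j(\{a\}\cup\{b\})=\{a,b,c\}$ contains $c$, although $c$ belongs to neither part. And distributivity fails: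
$$j(\{a\}\cup\{b\})\cap\{c\}=\{c\},\qquad j\bigl((\{a\}\cap\{c\})\cup(\{b\}\cap\{c\})\bigr)=j(\varnothing)=\varnothing.$$
An undecided word like $c$ is what we want.

**Lemma 5.** If $C$ is closed and $YZY'\subseteq C$, then $Y\,j(Z)\,Y'\subseteq C$.

*Proof.* Let $x\in Y$, $y\in Y'$. If $C=\bigcap_i\{z:x_izy_i\in F_i\}$, then $\{z:xzy\in C\}=\bigcap_i\{z:x_ix\,z\,yy_i\in F_i\}$ is closed. It contains $Z$, so it contains $j(Z)$. $\square$

We draw three consequences, which let us compute with generating words.

First, for closed $C$ and any $Z$, the sets $\{z:Zz\subseteq C\}$ and $\{z:zZ\subseteq C\}$ are closed, being intersections of sets $\{z:xz\in C\}$, respectively $\{z:zy\in C\}$; such sets were shown closed in the last proof. By Lemma 5 they do not change if $Z$ is replaced by $j(Z)$. More generally, in a condition $zZ_1\cdots Z_k\subseteq C$ or $Z_1\cdots Z_kz\subseteq C$ any of the $Z_i$ may be replaced by $j(Z_i)$, one factor at a time.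

Second,
$$j(j(Y)j(Z))=j(YZ). \tag{4}$$
The inclusion $\supseteq$ is clear. For $\subseteq$, start from $YZ\subseteq j(YZ)$ and use Lemma 5 twice.

Third,
$$j\Bigl(\bigcup_{n\ge1}j(Z)^n\Bigr)=j\Bigl(\bigcup_{n\ge1}Z^n\Bigr). \tag{5}$$
Let $C$ be the right side. Then $Z^n\subseteq C$, and Lemma 5 applied to each of the $n$ factors in turn gives $j(Z)^n\subseteq C$; the other inclusion is clear.

**Definition (closure models).** Let $v$ assign closed sets to variables, and put
$$v(A\backslash B)=\{z:v(A)z\subseteq v(B)\},\qquad v(B/A)=\{z:z\,v(A)\subseteq v(B)\},$$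
$$v(A\cdot B)=j(v(A)v(B)),\qquad v(A^+)=j\Bigl(\bigcup_{n\ge1}v(A)^n\Bigr).$$
All these sets are closed. A sequent $A_1,\dots,A_n\to C$ is true if $v(A_1)\cdots v(A_n)\subseteq v(C)$.

By (4), the value of a longer product is $j$ of the product of the values, whatever the bracketing.

**Lemma 6 (soundness for closure models).** Every sequent derivable in $\mathbf L^+_\omega$ is true in every closure model.

*Proof.* Induct on the well-founded derivation, writing $v(\Gamma)$ for the product of the values ($\{\varepsilon\}$ if $\Gamma$ is empty). Axioms are clear; cut is monotonicity of concatenation.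

* Right rules for $\backslash$, $/$: if $v(A)v(\Pi)\subseteq v(B)$, then $v(\Pi)\subseteq v(A\backslash B)$ by definition; likewise for $/$.
* Left rules for $\backslash$, $/$: $v(\Gamma)v(\Pi)v(A\backslash B)v(\Delta)\subseteq v(\Gamma)v(A)v(A\backslash B)v(\Delta)\subseteq v(\Gamma)v(B)v(\Delta)\subseteq v(C)$; likewise for $/$, using $v(B/A)v(A)\subseteq v(B)$.
* Right rules for $\cdot$ and ${}^+$: $v(\Pi_1)v(\Pi_2)\subseteq v(A)v(B)\subseteq j(v(A)v(B))$, and $v(\Pi_1)\cdots v(\Pi_n)\subseteq v(A)^n\subseteq v(A^+)$.
* Left rule for $\cdot$: Lemma 5 with $Z=v(A)v(B)$ and $C$ replaced by $v(C)$.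
* $\omega$-rule: if $v(\Gamma)v(A)^nv(\Delta)\subseteq v(C)$ for all $n\ge1$, apply Lemma 5 with $Z=\bigcup_{n}v(A)^n$. $\square$

## A closure model over four letters that refutes $A_0\to B_0$

We want a word $ea^9t$ with $e\in v(P/R)$, $a^9\in v(P)$, $t\in v(P\backslash Q)$, and $ea^9t\notin v(U^+)$. So some member $D_2$ of $\mathcal F$ should omit $ea^9t$. The crudest way to get $e\in v(P/R)$ is to arrange that $er\in v(P)$ for every word $r$ whatsoever. By (3) this has a price: since $D_2$ omits $ea^9t=er\cdot y$, it must, for each suffix $y$ of $a^9t$, omit some $a^{9n}y$. We let it omit $a^9$ and all $a^mt$. A second set $D_1$ keeps $v(X)$ small; it must contain all $a^hb$ with $h\in H$. To have $a^{9n}t\in v(Q)$ we need $a^{9n}ta^4b\in v(X)$, so we also put every word ending in $ta^4b$ into $D_1$.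

Precisely, let $\Sigma=\{a,b,e,t\}$, $\mathcal F=\{D_1,D_2\}$,
$$D_1=\{a^hb:h\in H\}\cup\Sigma^*ta^4b,\qquad D_2=\Sigma^*\setminus N_2,\qquad N_2=\{a^9,\ ea^9t\}\cup\{a^mt:m\ge1\},$$
and $v(p)=j(\{a\})$, $v(q)=j(\{b\})$. By (4), (5) and the first consequence of Lemma 5,
$$v(P)=j(\{a^{9n}:n\ge1\}),\qquad v(X)=j(\{a^hb:h\in H\}),$$
$$v(Q)=\{z:za^4b\in v(X)\},\qquad v(U)=\{z:za^{4m}b\in v(X)\text{ for all }m\ge1\}.$$

*Proof of the second half of Theorem 1.*

**Step 1: $er\in v(P)$ for every $r\in\Sigma^*$.** This gives $e\,v(R)\subseteq v(P)$, i.e. $e\in v(P/R)$. By (3), let $F\in\mathcal F$ and assume $xa^{9n}y\in F$ for all $n\ge1$; we must show $xery\in F$.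

Let $F=D_1$. Suppose some $xa^{9n}y$ is in $\{a^hb:h\in H\}$. Then $x$ and $y$ contain no $t$, so no word $xa^{9n'}y$ contains $t$, and all of them are in $\{a^hb:h\in H\}$. But the number of letters $a$ changes parity between $n'=1$ and $n'=2$, while $H$ has only odd elements: a contradiction. So $xa^9y$ ends with $ta^4b$. If $|y|\le5$, the sixth letter from the end of $xa^9y$ lies in the displayed block $a^9$, which occupies positions $|y|+1$ to $|y|+9$ from the end. But this letter must be $t$: a contradiction. So $|y|\ge6$, $y$ itself ends with $ta^4b$, and $xery\in D_1$.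

Let $F=D_2$, and suppose $xery\in N_2$. The only word of $N_2$ containing $e$ is $ea^9t$, so $x=\varepsilon$ and $ry=a^9t$. If $y=\varepsilon$, then $xa^9y=a^9\notin D_2$. Otherwise $y=a^it$ with $0\le i\le9$, and $xa^9y=a^{9+i}t\notin D_2$. Both contradict the assumption with $n=1$.

**Step 2: $a^{9n}ta^4b\in v(X)$ for all $n\ge1$.** This will give $t\in v(P\backslash Q)$. By (3), assume $xa^hby\in F$ for all $h\in H$; we show $xa^{9n}ta^4by\in F$. For $F=D_2$ this holds because no word of $N_2$ contains $b$. Let $F=D_1$. If $y=\varepsilon$, the word $xa^{9n}ta^4b$ ends with $ta^4b$, so it is in $D_1$. If $y\ne\varepsilon$, then $xa^hby$ has a $b$ that is not its last letter, so it is not of the form $a^{h'}b$, and it ends with $ta^4b$. If $|y|\le5$, the displayed $b$ is at position $|y|+1\in\{2,\dots,6\}$ from the end, inside the suffix $ta^4b$, whose only $b$ is the last letter: a contradiction. So $|y|\ge6$, $y\in\Sigma^*ta^4b$, and $xa^{9n}ta^4by\in D_1$.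

Hence $a^{9n}t\in v(Q)$ for all $n\ge1$. Since $v(Q)$ is closed, Lemma 5 gives $v(P)\,t\subseteq v(Q)$, i.e. $t\in v(P\backslash Q)$.

**Step 3: $v(U^+)\subseteq D_2$.** This keeps $ea^9t$ out of $v(B_0)$. The set $D_1$ is closed and contains all $a^hb$, so $v(X)\subseteq D_1$. Let $z\in v(U)$. Then $za^8b\in D_1$ ($m=2$). This word does not end with $ta^4b$, since its sixth letter from the end is $a$. So it is some $a^hb$, and $z=a^i$ with $i\ge0$. Now for each $m\ge1$ the word $za^{4m}b=a^{i+4m}b\in D_1$ contains no $t$, so $i+4m\in H$. Thus $i\in J$. Every element of $\bigcup_{n\ge1}v(U)^n$ is therefore $a^s$ with $s$ a sum of one or more elements of $J$, and $s\ne9$ by Lemma 4(d). The only power of $a$ in $N_2$ is $a^9$, so $\bigcup_nv(U)^n\subseteq D_2$. As $D_2$ is closed, $v(U^+)\subseteq D_2$.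

**Step 4: conclusion.** We have $e\in v(P/R)$, $a^9\in v(P)$, $t\in v(P\backslash Q)$, so $ea^9t\in v(A_0)$. But $ea^9t\in N_2$, so $ea^9t\notin v(U^+)=v(B_0)$. By Lemma 6, $\mathbf L_\omega^+\nvdash A_0\to B_0$. Together with the first half and Lemma 1: $\mathbf L_\omega^+$ is sound but not complete with respect to language models. $\blacksquare$

The word $ea^9t$ is undecided in the sense we wanted: it lies in $v(P)=j(\{a^{9n}:n\ge1\})$ by Step 1, but it is not a power of $a$.

## All distributive models, empty antecedents, Kleene star, lattice connectives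

What did the validity proof use about languages? We now isolate it.

**Definition (distributive models).** $\mathfrak M=(K,\vee,\wedge,\cdot,\backslash,/,{}^+)$ is a distributive model if $(K,\vee,\wedge)$ is a distributive lattice, $\cdot$ is associative, $y\le x\backslash z\Leftrightarrow xy\le z\Leftrightarrow x\le z/y$, and $x^+=\sup_{n\ge1}x^n$ exists for all $x$. A sequent is true if the product of the values on the left is $\le$ the value on the right.

Examples are the power sets of arbitrary semigroups, with union, intersection and elementwise product. The semigroup $\Sigma^+$ gives language models, and $\Sigma^*$ gives language models allowing the empty word. Relational models are also examples: all subsets of a transitive relation $T$, with composition (which stays inside $T$ by transitivity) and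
$$r\backslash s=\{(y,z)\in T:\forall x\,((x,y)\in r\Rightarrow(x,z)\in s)\},\qquad s/r=\{(x,y)\in T:\forall z\,((y,z)\in r\Rightarrow(x,z)\in s)\}.$$

Here are the rules meant by "the usual rules" below, with empty sequences allowed everywhere. For Kleene star: from $\Pi_i\to A$ ($1\le i\le n$, $n\ge0$) infer $\Pi_1,\dots,\Pi_n\to A^*$, and from $\Gamma,A,\dots,A,\Delta\to C$ for all numbers $n\ge0$ of copies infer $\Gamma,A^*,\Delta\to C$. For the lattice connectives: from $\Gamma,A_i,\Delta\to C$ for one $i\in\{1,2\}$ infer $\Gamma,A_1\wedge A_2,\Delta\to C$; from $\Pi\to A_1$ and $\Pi\to A_2$ infer $\Pi\to A_1\wedge A_2$; from $\Gamma,A_1,\Delta\to C$ and $\Gamma,A_2,\Delta\to C$ infer $\Gamma,A_1\vee A_2,\Delta\to C$; from $\Pi\to A_i$ for one $i$ infer $\Pi\to A_1\vee A_2$.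

**Theorem 2.**

1. $A_0\le B_0$ holds in every distributive model.
2. $A_0\to B_0$ is not derivable even if empty antecedents are allowed in all sequents and rules, and even if one adds Kleene star and $\wedge,\vee$ with their usual rules.

Consequently $\mathbf L_\omega^+$ and these extensions are incomplete with respect to every class of distributive models. This covers language models with or without $\varepsilon$, relational models, and power sets of semigroups. For Kleene star, read $A^+$ as $A\cdot A^*$.

*Proof of (1).* We write formulas for their values.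

**Step 1: the product is monotone and preserves existing suprema in each argument.** If $x\le x'$, then $x\le x'\le(x'y)/y$, so $xy\le x'y$; the other side is symmetric. If $s=\sup_ix_i$, then $ys$ is an upper bound of the $yx_i$. If $yx_i\le z$ for all $i$, then $x_i\le y\backslash z$, so $s\le y\backslash z$ and $ys\le z$. Hence $ys=\sup_iyx_i$; again the other side is symmetric.

**Step 2: $A_0\le P\wedge Q$.** We have $p^np^+=\sup_mp^{n+m}\le p^+$ for each $n$, so $p^+p^+\le p^+$. Hence $X\le p^+p^+p^+q\le p^+q$. Moreover $p^hq\le X$ for $h\in H$, by monotonicity. Now $Pp^4q=\sup_np^{9n+4}q\le p^+q$, so $P\le R$; and $Qp^4q\le X\le p^+q$, so $Q\le R$. The proof of Lemma 3 applies with $\le$ for $\subseteq$ and gives $A_0\le P$ and $A_0\le Q$.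

**Step 3: the split.** Since $P=\sup_{n\ge1}p^{9n}$ and $p^9P=\sup_{n\ge2}p^{9n}$, we have $P=p^9\vee p^9P$. Finite distributivity gives
$$P\wedge Q=(p^9\wedge Q)\vee(p^9P\wedge Q). \tag{6}$$

**Step 4: both parts are below $U^+$.** First, $(p^9\wedge Q)(p^4)^+q=\sup_m(p^9\wedge Q)p^{4m}q\le X$. For $m=1$ the term is $\le Qp^4q\le X$; for $m\ge2$ it is $\le p^{9+4m}q\le X$ by Lemma 4(b). So $p^9\wedge Q\le U\le U^+$. Second, Lemma 4(a) gives $p^7(p^4)^+q=\sup_mp^{7+4m}q\le X$, so $p^7\le U$; in the same way $p^{11},p^{27}\le U$. So $p^{18i}=(p^7p^{11})^i\le U^+$ and $p^{27+18(i-1)}=p^{27}(p^7p^{11})^{i-1}\le U^+$ for $i\ge1$. These exponents are all $9n$ with $n\ge2$, hence $p^9P\le U^+$. By (6) and Step 2, $A_0\le U^+=B_0$.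

*Proof of (2).* It suffices to treat the largest system, with everything added at once; the others derive no more. Closure models live on $\Sigma^*$, where no word is excluded from the residuals. Call $\to C$ true if $\varepsilon\in v(C)$, in line with $v(\Gamma)=\{\varepsilon\}$ for empty $\Gamma$. Then the proof of Lemma 6 goes through unchanged with empty sequences. For the new connectives put
$$v(A^*)=j\Bigl(\{\varepsilon\}\cup\bigcup_{n\ge1}v(A)^n\Bigr),\qquad v(A\wedge B)=v(A)\cap v(B),\qquad v(A\vee B)=j(v(A)\cup v(B)).$$
These sets are closed. The right rules for $^*$ and $\vee$ hold because $Z\subseteq j(Z)$. Their left rules hold by Lemma 5 with $Z=\{\varepsilon\}\cup\bigcup_nv(A)^n$ and $Z=v(A_1)\cup v(A_2)$. The rules for $\wedge$ are properties of intersection. So the whole system is sound for closure models. The model of the previous section was built over $\Sigma^*$, and its steps allowed $r=\varepsilon$ and $z=\varepsilon$, so it refutes $A_0\to B_0$ here as well.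

*The consequences.* If all members of a class are distributive models, then $A_0\to B_0$ is true in the whole class by (1) and not derivable by (2). For star, write $A\cdot A^*$ for $A^+$ throughout. In closure models, by (4),
$$v(A\cdot A^*)=j\Bigl(v(A)\bigl(\{\varepsilon\}\cup\bigcup_{n\ge1}v(A)^n\bigr)\Bigr)=j\Bigl(\bigcup_{n\ge1}v(A)^n\Bigr)=v(A^+),$$
so the refutation is unchanged. In a distributive model with a unit in which $x^*=\sup_{n\ge0}x^n$ exists, $x\cdot x^*=\sup_{n\ge1}x^n=x^+$ by Step 1, so truth is unchanged. $\blacksquare$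

Step 3 is the only place where distributivity was used. Closed sets, with $j(YZ)$ as product, satisfy all other clauses of the definition: associativity and the suprema of powers come from (4) and (5). So in our four-letter model (6) has to fail, and it fails at the word $ea^9t$. This word lies in $v(P)\cap v(Q)$, but not in $v(U^+)$, which contains the right side of (6) computed with $j$.

## Removing the product: lower bounds for three elements

In $A_0\to B_0$ a product in a denominator, or at the outside of an antecedent, can be removed by currying. The products in the numerators $X$ and $p^+\cdot q$ cannot be removed in this way. We replace both numerators by simpler ones: $X$ by the variable $p$, and $p^+\cdot q$ by $p^+$. The role of $p^9$ is played by $p$, that of $p^4$ by a variable $s$, that of $18,27$ by $2,3$. The arithmetic of $H$ must then be supplied by a formula $T$ placed after $q$, with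
$$p\,s^mq\,T\le p\ (m\ge2),\qquad pp\,s^mq\,T\le p\ (m\ge1),\qquad ppp\,s^mq\,T\le p\ (m\ge1). \tag{7}$$
So $T$ has to be below three residuals $G_1,G_2,G_3$. As in Lemma 3, we write a lower bound of them as a product, now with a common upper bound $R_0$; and since this product sits in denominators only, it can be curried away.

For formulas $E_1,\dots,E_m$ write
$$(E_1\dots E_m)\backslash C:=E_m\backslash(\cdots(E_1\backslash C)),\qquad C/(E_1\dots E_m):=(\cdots(C/E_m)\cdots)/E_1.$$
By residuation, $x\le(E_1\dots E_m)\backslash C$ means $E_1\cdots E_m\,x\le C$, and $x\le C/(E_1\dots E_m)$ means $x\,E_1\cdots E_m\le C$. For instance, $(p\,q)\backslash C=q\backslash(p\backslash C)$. In closure models, unfolding gives $v(C/(E_1\dots E_m))=\{z:z\,v(E_1)\cdots v(E_m)\subseteq v(C)\}$, and symmetrically for $\backslash$.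

Let $p,q,s$ be variables and
$$G_1=(p\,s\,s^+q)\backslash p,\quad G_2=(p\,p\,s^+q)\backslash p,\quad G_3=(p\,p\,p\,s^+q)\backslash p,\quad R_0=(p\,p\,p\,s\,s\,q)\backslash p^+,$$
$$T_1=G_1/R_0,\quad T_2=G_1,\quad T_3=(G_1\backslash G_2)/G_3,\quad T_4=G_3,\quad T_5=R_0\backslash G_3,$$
$$P=p^+,\quad Q=p/(s\,q\,T_1\dots T_5),\quad U=p/(s^+q\,T_1\dots T_5),\quad R=p\backslash\bigl(p^+/(s\,q\,T_1\dots T_5)\bigr).$$

**Theorem 3.** The sequent
$$P\ \to\ (P/R)\backslash\bigl(U^+/(P\backslash Q)\bigr),$$
built from $\backslash,/,{}^+$ only, is true in all language models (indeed in all distributive models), but is not derivable in $\mathbf L_\omega^+$, nor in the extensions of Theorem 2(2). So even the product-free fragment of $\mathbf L_\omega^+$ is incomplete.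

This contrasts with the fragment of Ryzhkova (2013), where ${}^+$ is restricted to the forms $A^+\backslash B$ and $B/A^+$. Here $P=p^+$ and $U^+$ occur outside these forms.

*Proof of validity.* By residuation the sequent is true if and only if $(P/R)\,P\,(P\backslash Q)\le U^+$. Work in a distributive model and let $T=T_1\cdots T_5$ be the product of the values.

**Step 1: $G_i\le R_0$ for $i=1,2,3$.** So $R_0$ is a common upper bound. Since $s$ and $ss$ are $\le s^+$,
$$pppssq\,G_1=pp\,(p\,s\,s\,q\,G_1)\le pp\cdot p,\qquad pppssq\,G_2=p\,(pp\,ss\,q\,G_2)\le p\cdot p,\qquad pppssq\,G_3\le p,$$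
and all right sides are $\le p^+$.

**Step 2: $T\le G_1$, $T\le G_2$, $T\le G_3$.** This gives (7). We repeatedly cancel residuals.

* $T_1T_2=(G_1/R_0)G_1\le(G_1/R_0)R_0\le G_1$, and $T_4T_5=G_3(R_0\backslash G_3)\le R_0(R_0\backslash G_3)\le G_3$. So $T\le G_1T_3G_3\le G_1(G_1\backslash G_2)\le G_2$.
* $T_2T_3T_4=G_1T_3G_3\le G_2\le R_0$. Hence $T_2T_3T_4T_5\le R_0T_5\le G_3\le R_0$, and $T\le T_1R_0\le G_1$.
* $T_1(T_2T_3T_4)\le T_1R_0\le G_1\le R_0$, so $T\le R_0T_5\le G_3$.

**Step 3: $P\le R$ and $Q\le R$.** Here $x\le R$ means $p\,x\,sq\,T\le p^+$. For $n\ge1$, $p\cdot p^n\cdot sqT=p^{n-1}(pp\,sq\,T)\le p^{n-1}p\le p^+$, because $T\le G_2$ (for $n=1$ the factor $p^{n-1}$ is absent). Taking the supremum over $n$, $P\le R$. And $p\cdot Q\cdot sqT\le pp\le p^+$, so $Q\le R$.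

**Step 4: the split.** The proof of Lemma 3 gives $(P/R)P(P\backslash Q)\le P\wedge Q$. Since $P=p\vee p\cdot p^+$, distributivity gives $P\wedge Q=(p\wedge Q)\vee(p\cdot p^+\wedge Q)$.

**Step 5: both parts are below $U^+$.** For the first, $(p\wedge Q)s^mqT\le p$ holds for $m=1$ because of $Q$. For $m\ge2$, $p\,s^mqT\le p\,s\,s^+q\,G_1\le p$. Taking the supremum over $m$, $p\wedge Q\le U\le U^+$. For the second, $pp\,s^+q\,T\le p$ and $ppp\,s^+q\,T\le p$ because $T\le G_2,G_3$; so $p^2,p^3\le U$. Every $n\ge2$ is a sum of $2$'s and $3$'s, so $p\cdot p^+=\sup_{n\ge2}p^n\le U^+$. $\square$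

For the refutation we look for a closure model in which a word $eat$ plays the part of $ea^9t$, and letters $t_1,\dots,t_5$ lie in $v(T_1),\dots,v(T_5)$. It is easier to list the words that the sets of $\mathcal F$ omit. Let
$$\Sigma=\{a,b,f,e,t,t_1,\dots,t_5\}\ (\text{ten distinct letters}),\qquad\tau=t_1t_2t_3t_4t_5,\qquad \mathcal F=\{\Sigma^*\setminus N_1,\ \Sigma^*\setminus N_2\},$$
$$N_2=\{a,\ eat\}\cup\{a^mt:m\ge1\},$$
$$N_1=\{afb\tau,\ a^4f^2b\tau,\ eatf^2b\tau\}\cup\{a^itf^2b\tau:i\ge0\}\cup\bigl(\{a^my:m\ge1,\ y\text{ a (possibly empty) suffix of }b\tau\}\setminus\{a\}\bigr),$$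
and $v(p)=j(\{a\})$, $v(q)=j(\{b\})$, $v(s)=j(\{f\})$.

The words $afb\tau$, $a^itf^2b\tau$, $eatf^2b\tau$ are there to keep $a$, $a^it$, $eat$ out of $v(U)$. As before, we will want $er\in v(P)$ for all $r$, so omitting $eatf^2b\tau$ has a price, namely the other words of $N_1$. In particular, some $a^mf^2b\tau$ must be omitted, and $m\le3$ is impossible once $v(p)$ contains the words (z1), (z3), (z5) below: with $n=2$ they include $af^2b\tau$, $a^2f^2b\tau$, $a^3f^2b\tau$, and $v(p)$ will have to avoid $N_1$. This is why $a^4$ appears.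

*Proof of non-derivability.* Since $a\notin N_1$ and $\Sigma^*\setminus N_1$ is closed,
$$v(p)\subseteq\Sigma^*\setminus N_1. \tag{8}$$
For $\mathcal F$ given by complements, (3) reads: $z\in j(Z)$ if and only if, for each $N\in\{N_1,N_2\}$ and all $x,y$, $xzy\in N$ implies $xz'y\in N$ for some $z'\in Z$.

**Step 1: for all $g,h,r\in\Sigma^*$, the following words $\zeta$ belong to $v(p)=j(\{a\})$.** They will place $t_1,\dots,t_5$ and $t$.

* (z1) $af^nbt_1r$, $n\ge2$;
* (z2) $af^nbt_2$, $n\ge2$;
* (z3) $a^2f^nb\,g\,t_3\,h$, $n\ge1$;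
* (z4) $a^3f^nbt_4$, $n\ge1$;
* (z5) $a^3f^nb\,r\,t_5$, $n\ge1$;
* (z6) $a^mtfb\,g$, $m\ge1$.

We must check: if $x\zeta y\in N$ then $xay\in N$. Every $\zeta$ contains $f$. So there is nothing to check for $N_2$, nor for the words $a^my$ ($y$ a suffix of $b\tau$) of $N_1$. We go through the remaining words of $N_1$.

The word $afb\tau$ has no factor $\zeta$: (z1) and (z2) need two letters $f$, (z3)–(z5) need a factor $aa$, and (z6) needs the letter $t$.

The words $a^itf^2b\tau$ and $eatf^2b\tau$ have no factor $\zeta$: (z1)–(z5) need a factor $af$, and (z6) needs a factor $tfb$; in these words $t$ stands before $ff$, and no $f$ follows an $a$.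

The word $a^4f^2b\tau$ needs a look at each type. In a factor of type (z1)–(z5) the block $f^n$ is preceded by $a$ and followed by $b$, so it must be the whole block $f^2$, and $n=2$.

* (z1): $x=a^3$, and $y$ is a suffix of $t_2t_3t_4t_5$. Then $xay=a^4y\in N_1$.
* (z2), (z4): impossible, since the letter after $b$ is $t_1$. (z6): impossible, since there is no $t$.
* (z3): $x=a^2$, $g=t_1t_2$, and $y\in\{t_4t_5,\,t_5,\,\varepsilon\}$. Then $xay=a^3y\in N_1$.
* (z5): $x=a$, $r=t_1t_2t_3t_4$, $y=\varepsilon$. Then $xay=a^2\in N_1$.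

**Step 2: $er\in v(P)=j(\{a^m:m\ge1\})$ for all $r\in\Sigma^*$.** This gives $e\in v(P/R)$. (The formula for $v(P)$ is (5).) We check: if $xery\in N$, then $xa^my\in N$ for some $m\ge1$. Only two words contain $e$.

* $eat\in N_2$: then $x=\varepsilon$ and $y\in\{at,t,\varepsilon\}$. With $m=1$: $aat,\ at,\ a\in N_2$.
* $eatf^2b\tau\in N_1$: then $x=\varepsilon$ and $y$ is a suffix of $atf^2b\tau$. For $y=atf^2b\tau$ and $y=tf^2b\tau$ take $m=1$, obtaining $a^2tf^2b\tau$ and $atf^2b\tau$. For $y=f^2b\tau$ take $m=4$, obtaining $a^4f^2b\tau$. For $y=fb\tau$ take $m=1$, obtaining $afb\tau$. For $y$ a nonempty suffix of $b\tau$ take $m=1$, obtaining $ay\ne a$. For $y=\varepsilon$ take $m=2$, obtaining $a^2$. All these words are in $N_1$.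

**Step 3: $t_i\in v(T_i)$ for $i=1,\dots,5$, and $t\in v(P\backslash Q)$.** By the first consequence of Lemma 5, with (5) for $s^+$,
$$v(G_1)=\{z:af^nbz\in v(p)\ \forall n\ge2\},\quad v(G_2)=\{z:a^2f^nbz\in v(p)\ \forall n\ge1\},\quad v(G_3)=\{z:a^3f^nbz\in v(p)\ \forall n\ge1\}.$$

* By (z1), $t_1r\in v(G_1)$ for all $r$, so $t_1\in v(G_1/R_0)=v(T_1)$.
* By (z2), $t_2\in v(G_1)=v(T_2)$.
* By (z3), $gt_3h\in v(G_2)$ for all $g,h$. So $t_3h\in v(G_1\backslash G_2)$ for all $h$, and $t_3\in v((G_1\backslash G_2)/G_3)=v(T_3)$.
* By (z4), $t_4\in v(G_3)=v(T_4)$.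
* By (z5), $rt_5\in v(G_3)$ for all $r$, so $t_5\in v(R_0\backslash G_3)=v(T_5)$.
* By (z6), $a^mt\,f\,b\,v(T_1)\cdots v(T_5)\subseteq v(p)$ for $m\ge1$. Replacing $\{f\}$ and $\{b\}$ by $v(s)$ and $v(q)$ (Lemma 5), we get $a^mt\in v(Q)$. As $v(Q)$ is closed, Lemma 5 gives $v(P)\,t\subseteq v(Q)$, so $t\in v(P\backslash Q)$.

**Step 4: $v(U^+)\subseteq\Sigma^*\setminus N_2$.** This keeps $eat$ out of $v(U^+)$. Let $z\in v(U)$. Since $f^n\in v(s^+)$, $b\in v(q)$ and $t_i\in v(T_i)$, we get $zf^nb\tau\in v(p)$ for all $n\ge1$, and by (8) these words avoid $N_1$. As $afb\tau$, $a^itf^2b\tau$ ($i\ge0$) and $eatf^2b\tau$ are in $N_1$, none of the words $a$, $a^it$ ($i\ge0$), $eat$ belongs to $v(U)$.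

Suppose a word of $N_2$ were a product of elements of $v(U)$. Drop the factors $\varepsilon$; since the word is nonempty, at least one factor remains. For the word $a$ the only factor would be $a$. For $eat$ or $a^mt$ the last factor would be $eat$ or some $a^it$ with $i\ge0$. All are impossible. So $\bigcup_{n\ge1}v(U)^n\subseteq\Sigma^*\setminus N_2$, and since this set is closed, it contains $v(U^+)$.

**Step 5: conclusion.** We have $e\in v(P/R)$, $a\in v(P)$, $t\in v(P\backslash Q)$, while $eat\in N_2$, so $eat\notin v(U^+)$. If $a$ were in $v\bigl((P/R)\backslash(U^+/(P\backslash Q))\bigr)$, then $ea\in v(U^+/(P\backslash Q))$ and $eat\in v(U^+)$, which is false. So $a$ is in the value of the left side of the sequent but not in the value of the right side. By Lemma 6 the sequent is not derivable in $\mathbf L_\omega^+$. By the extension of Lemma 6 in the proof of Theorem 2(2), it is not derivable in those systems either; for the reading of $A^+$ as $A\cdot A^*$, values do not change. $\blacksquare$
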